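\title{The maximum complexity of Voronoi diagrams of points under polyhedral convex distance functions}

\begin{abstract}
Let $d\ge 3$, and let $B\subset\mathbb{R}^d$ be a convex polytope with at most $f$ facets and the origin in its interior. We show that the Voronoi diagram of $n$ points in general position, under the convex distance function with unit ball $B$, has complexity $O(n^{d-1})$, with a constant that depends only on $d$ and $f$. The bound is attained by a fixed $B$ as soon as $f\ge 2d-2$, and by a fixed centrally symmetric $B$ as soon as $f\ge 4d-6$. For every admissible $f$ the exact exponent is $\min\{d-1,\lfloor f/2\rfloor\}$ for general $B$ and $\min\{d-1,\lceil\lfloor f/2\rfloor/2\rceil\}$ for centrally symmetric $B$. The upper bound comes from a formula that distributes the Euler characteristic of a contractible polyhedron over its corners; the lower bounds come from sites placed at widely separated scales along edges of the polar of $B$.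
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Fix a dimension $d\ge3$ and a constant $f$. Let $B\subset\mathbb{R}^d$ be a convex polytope with at most $f$ facets and the origin in its interior. The \emph{polyhedral convex distance function} with unit ball $B$ is
\[
\rho_B(p,x)=\min\{\lambda\ge0 : x\in p+\lambda B\},
\]
the factor by which a copy of $B$ centered at $p$ must be scaled to reach $x$. If $B=-B$, then $\rho_B$ is symmetric and is called a \emph{polyhedral metric}; the cube $B=[-1,1]^d$ gives the $L_\infty$ metric.

Let $P$ be a set of $n$ points of $\mathbb{R}^d$, called \emph{sites}. For $x\in\mathbb{R}^d$ let $N(x)\subseteq P$ be the set of sites $p$ that minimize $\rho_B(p,x)$. The \emph{faces} of the Voronoi diagram $\operatorname{Vor}_B(P)$ are the connected components of the sets $\{x:N(x)=S\}$, over all nonempty $S\subseteq P$, and the \emph{complexity} of the diagram is its total number of faces of all dimensions. Equivalently, $\operatorname{Vor}_B(P)$ is the minimization diagram of the functions $x\mapsto\rho_B(p,x)$, $p\in P$.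

The sites are assumed to be in general position with respect to $B$. Such an assumption excludes bisectors $\{x:\rho_B(p,x)=\rho_B(q,x)\}$ with nonempty interior, which do occur: for the cube and the sites $p=0$, $q=(0,1,0,\dots,0)$, every $x$ with $x_1>1+\max_{j\ge2}|x_j|$ is at distance $x_1$ from both. Definition~\ref{def:gp} states the two conditions that we use; they hold outside finitely many hyperplanes of the space $(\mathbb{R}^d)^n$ of configurations.

Open Problem~11 of \cite{union} asks for the maximum complexity of the Voronoi diagram of a set of points in $\mathbb{R}^d$ under polyhedral metrics or convex distance functions whose unit balls have $O(1)$ facets. We make this precise as follows: determine the growth, as $n\to\infty$, of the maximum complexity of $\operatorname{Vor}_B(P)$ over all $n$-point sets $P$ in general position and all $B$ with at most $f$ facets, once for general $B$ and once for centrally symmetric $B$. Throughout, the constants hidden in $O,\Omega,\Theta$ and the constants denoted by $C$ depend only on $d$ and $f$, and $O^*(g(n))$ means $O(g(n)n^\varepsilon)$ for every $\varepsilon>0$. The following results are known.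
\begin{itemize}
\item[(K1)] Under the Euclidean metric, the Voronoi diagram of $n$ points in $\mathbb{R}^d$ has complexity $O(n^{\lceil d/2\rceil})$.
\item[(K2)] The $L_\infty$-diagram of $n$ points in $\mathbb{R}^d$ has complexity $O(n^{\lceil d/2\rceil})$, and this is tight in the worst case.
\item[(K3)] Viewing the diagram as a lower envelope in $\mathbb{R}^{d+1}$ gives the general upper bound $O^*(n^d)$.
\item[(K4)] (Aronov) For sites that are $k$-dimensional flats, $0\le k\le d-2$, under the Euclidean distance or a polyhedral convex distance function, the diagram can have complexity $\Omega(\max\{n^{k+1},n^{\lceil(d-k)/2\rceil}\})$.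
\end{itemize}
For points these results leave the exponent between $\lceil d/2\rceil$ and $d$. Since the round ball and the cube obey the same bound, one would guess that $\lceil d/2\rceil$ is the exponent for every unit ball with few facets. For large $f$ the true exponent is $d-1$.

\begin{theorem}\label{thm:main}
Let $d\ge3$. For every $B$ with at most $f$ facets and every $P$ in general position, $\operatorname{Vor}_B(P)$ has complexity $O(n^{d-1})$, uniformly in $B$. This is tight:
\begin{itemize}
\item for $f\ge2d-2$ there is a fixed $B$ with at most $f$ facets attaining $\Omega(n^{d-1})$;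
\item for $f\ge4d-6$ there is a fixed centrally symmetric such $B$.
\end{itemize}
So in both cases the maximum complexity is $\Theta(n^{d-1})$.
\end{theorem}

A $d$-polytope has at least $d+1$ facets, and a centrally symmetric one has at least $2d$, because its facet normals span $\mathbb{R}^d$ and come in opposite pairs. The second theorem covers every $f$ from these values on.

\begin{theorem}\label{thm:all}
Let $d\ge3$.
\begin{itemize}
\item[(A)] For general $B$ and $f\ge d+1$, the maximum complexity is $\Theta\big(n^{\min\{d-1,\lfloor f/2\rfloor\}}\big)$.
\item[(B)] For centrally symmetric $B$, $f\ge2d$ and $g=\lfloor f/2\rfloor$, the maximum complexity is $\Theta\big(n^{\min\{d-1,\lceil g/2\rceil\}}\big)$.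
\end{itemize}
\end{theorem}

For the smallest values $f=d+1$ and $f=2d$ both exponents equal $\lceil d/2\rceil$. For $d=3$ we have $\lceil d/2\rceil=d-1$, and the maximum is $\Theta(n^2)$ for every admissible $f$. For $d\ge4$ we have $d-1>\lceil d/2\rceil$; the exponent in (A) exceeds $\lceil d/2\rceil$ exactly when $f\ge2\lceil d/2\rceil+2$, and the exponent in (B) exactly when $f\ge4\lceil d/2\rceil+2$.

Section~\ref{sec:gp} sets up general position, and Section~\ref{sec:lower} proves all lower bounds, starting from an explicit unit ball with six facets in $\mathbb{R}^4$ and cubic complexity. Sections~\ref{sec:nodes}--\ref{sec:upper} prove the bound $O(n^{d-1})$, and Section~\ref{sec:few} the better bounds for few facets. Result (K2) is used only for the bound $n^{\lceil g/2\rceil}$ in Theorem~\ref{thm:all}(B), and McMullen's upper bound theorem only for the bound $n^{\lfloor f/2\rfloor}$ in Theorem~\ref{thm:all}(A). Theorem~\ref{thm:main} uses neither.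

\section{Empty homothets and general position}\label{sec:gp}

Write $B=\{x:a_i\cdot x\le1,\ i=1,\dots,m\}$, where $m\le f$ is the number of facets. Recall polarity: the $a_i$ are the vertices of the polytope $B^\circ=\operatorname{conv}\{a_1,\dots,a_m\}$, which has the origin in its interior; conversely, if $A$ is a $d$-polytope with $m$ vertices and $0\in\operatorname{int}A$, then $B=\{x:a\cdot x\le1\text{ for all }a\in A\}$ is a polytope with $m$ facets, $0\in\operatorname{int}B$ and $B^\circ=A$, and $B$ is centrally symmetric if $A$ is. We have
\[
\rho_B(p,x)=h(x-p),\qquad h(u)=\max_i a_i\cdot u .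
\]
As a maximum of linear functions, $h$ satisfies $h(\lambda u)=\lambda h(u)$ for $\lambda\ge0$ and $h(u+u')\le h(u)+h(u')$, and $h(u)>0$ for $u\ne0$ since $0\in\operatorname{int}B^\circ$.

The inequality $\rho_B(p,x)\le t$ says that $p$ lies in the homothet $x-tB$ of $-B$. Such homothets are parametrized by pairs $(x,t)$, so we work in $\mathbb{R}^{d+1}$. Put
\[
r(x)=\min_{p\in P}\rho_B(p,x)\ge0,\qquad \hat x=(x,r(x)),\qquad \bar p=(p,0),\qquad \mathcal N=\{N(x):x\in\mathbb{R}^d\}.
\]
For $x\notin P$ the homothet $x-r(x)B$ is the largest one centered at $x$ with no site in its interior, and $N(x)$ is the set of sites on its boundary. Define linear functionals on $\mathbb{R}^{d+1}$ by $\alpha_i(x,t)=a_i\cdot x-t$. They are pairwise non-parallel, because the $a_i$ are distinct and the coefficient of $t$ is always $-1$. For $p\in N(x)$ let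
\[
A_p(x)=\{i:a_i\cdot(x-p)=r(x)\},\qquad L_p(x)=\operatorname{span}\{\alpha_i:i\in A_p(x)\},\qquad c_p(x)=\dim L_p(x)\ge1 .
\]
The indices in $A_p(x)$ are called \emph{active}; they name the facets of the homothet on which $p$ lies. For $i\in A_p(x)$ we have $\alpha_i(\hat x)=a_i\cdot p=\alpha_i(\bar p)$, hence
\begin{equation}\label{eq:eval}
\ell(\hat x)=\ell(\bar p)\qquad\text{for all }p\in N(x)\text{ and }\ell\in L_p(x).
\end{equation}
Thus the contact of the homothet with $p$ imposes $c_p(x)$ independent linear equations on the $d+1$ parameters $(x,t)$. General position asks that the equations coming from different sites be independent of each other.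

\begin{definition}\label{def:gp}
The set $P$ is in \emph{general position} with respect to $B$ if
\begin{itemize}
\item[(G1)] $a_i\cdot p\ne a_i\cdot q$ for all $i$ and all sites $p\ne q$;
\item[(G2)] for every $x\in\mathbb{R}^d$ the subspaces $L_p(x)$, $p\in N(x)$, are linearly independent, that is, their sum is direct.
\end{itemize}
\end{definition}

Condition (G1) forces bisectors to have empty interior: an open subset of the bisector of $p$ and $q$ contains an open set on which $a_i\cdot(x-p)=a_j\cdot(x-q)$ holds identically for some $i,j$, and this gives $i=j$ and $a_i\cdot p=a_i\cdot q$. Apart from this, (G1) is needed only in Proposition~\ref{prop:mcm}. Condition (G2) implies that the sets $A_p(x)$, $p\in N(x)$, are pairwise disjoint and that $|N(x)|\le d+1$.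

\begin{lemma}\label{lem:generic}
For fixed $B$ and $n$, the configurations $(p_1,\dots,p_n)\in(\mathbb{R}^d)^n$ that are not in general position lie in finitely many hyperplanes.
\end{lemma}

\begin{proof}
Since $a_i\ne0$, each equation $a_i\cdot p_k=a_i\cdot p_l$ defines a hyperplane. It remains to treat configurations of distinct sites that violate (G2). A \emph{pattern} is a family $(A_k)_{k\in S}$ of nonempty subsets of $\{1,\dots,m\}$ with $S\subseteq\{1,\dots,n\}$ and $|S|\ge2$; there are finitely many. Call a pattern \emph{bad} if the spaces $\operatorname{span}\{\alpha_i:i\in A_k\}$, $k\in S$, are dependent and if, for some configuration of distinct sites and some $x$, we have $N(x)=\{p_k:k\in S\}$ and $A_{p_k}(x)=A_k$. For each bad pattern fix one relation $\sum_{k\in S}\ell_k=0$ with $\ell_k\in\operatorname{span}\{\alpha_i:i\in A_k\}$ not all zero, and write $\ell_k(u,\tau)=\eta_k\cdot u-\sigma_k\tau$.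

If $\ell_k\ne0$, then $\eta_k\ne0$. Indeed, take a configuration and a point $x$ that realize the pattern. A site is its own unique nearest site, so $|N(x)|\ge2$ gives $x\notin P$ and $r(x)>0$. By \eqref{eq:eval}, $\ell_k$ vanishes at $(x-p_k,r(x))$, so $\eta_k=0$ would give $\sigma_kr(x)=0$ and $\ell_k=0$. Therefore $\sum_k\eta_k\cdot p_k=0$ defines a hyperplane of $(\mathbb{R}^d)^n$. If a configuration of distinct sites violates (G2) at $x$, then its pattern at $x$ is bad, and evaluating the fixed relation at $\hat x$ gives $0=\sum_k\ell_k(\bar p_k)=\sum_k\eta_k\cdot p_k$ by \eqref{eq:eval}.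
\end{proof}

The upper bounds below assume (G1) and (G2) and nothing else. The lower bounds hold on nonempty open sets of configurations, so they are compatible with any notion of general position that holds on a dense set.

\section{Lower bounds from ladders of edges}\label{sec:lower}

Every $S\in\mathcal N$ contributes at least one face, so it suffices to produce many different sets $N(x)$. We describe unit balls through their polars $A=B^\circ$.

\subsection{Two examples}

\begin{example}[a tetrahedron]\label{ex:tet}
Let $d=3$ and let $A$ have the vertices $(\pm1,0,1)$ and $(0,\pm1,-1)$, so that $h(u)=\max\{|u_1|+u_3,\ |u_2|-u_3\}$. Take two families of $M$ sites, $q^1_l=(l,0,-R)$ and $q^2_l=(0,l,R)$ for $1\le l\le M$. For $x$ in a fixed ball and $R$ large,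
\[
\rho_B(q^1_l,x)=R+x_3+|x_1-l|,\qquad \rho_B(q^2_l,x)=R-x_3+|x_2-l|.
\]
At $x=(l_1+\frac14,l_2+\frac14,0)$ the nearest site of the first family is $q^1_{l_1}$, that of the second is $q^2_{l_2}$, and both have distance $R+\frac14$. So $2M$ sites give $M^2$ sets $N(x)$.
\end{example}

Each family uses one edge of $A$. Seen from far away in a direction that exposes the edge, only its two endpoints compete in the maximum that defines $h$, and the distance is an affine function plus an absolute value. The direction $w$ of the edge selects the coordinate $w\cdot x$ that decides which site of the family is nearest; the midpoint $\nu$ of the edge gives the affine part $\nu\cdot x$. In a simplex one can use $k$ disjoint edges with $2k\le d+1$, which gives the exponent $\lceil d/2\rceil$.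

To get three families in $\mathbb{R}^4$ we need three edges with independent directions. In Example~\ref{ex:tet} the affine parts agreed on the plane orthogonal to the difference of the midpoints. To repeat this we need three free coordinates, so all differences of midpoints would have to lie on one line. But the midpoints of three edges of a polytope are never collinear: the edge through the middle one would contain the other two, since a face that contains an inner point of a segment of $A$ contains the segment. So the third affine part must depend on a coordinate that an earlier family already uses. The remedy is to space the third family so widely that this dependence is negligible.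

\begin{example}[six facets in $\mathbb{R}^4$]\label{ex:four}
Let $A$ be the convex hull of $(\pm1,0,1,0)$, $(0,\pm1,-1,0)$ and $(0,1,0,\pm1)$, so that
\[
h(u)=\max\{|u_1|+u_3,\ |u_2|-u_3,\ u_2+|u_4|\}.
\]
If $h(u)\le0$, the sum of the first two terms gives $u_1=u_2=0$, and then $u_3=u_4=0$; so $0\in\operatorname{int}A$, and $B$ has at most six facets. Let $L=8M$ and take the sites
\[
q^1_l=(l,0,-R,0),\qquad q^2_l=(0,l,R,0),\qquad q^3_l=\big(0,-R+\tfrac L4,-\tfrac R2,Ll\big),\qquad 1\le l\le M .
\]
For $x$ in a fixed ball and $R$ large, the first two families have the same distances as in Example~\ref{ex:tet}. For $q^3_l$ the first two terms of $h(x-q^3_l)$ are $R/2+O(1)$, and so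
\[
\rho_B(q^3_l,x)=R-\tfrac L4+x_2+|x_4-Ll| .
\]
Take $x=(l_1+\frac14,\ l_2+\frac14,\ 0,\ Ll_3+\frac L4-l_2)$. Since $\frac L8\le\frac L4-l_2<\frac L4$, the nearest site of the third family is $q^3_{l_3}$, at distance $R-\frac L4+l_2+\frac14+\frac L4-l_2=R+\frac14$. Hence $N(x)=\{q^1_{l_1},q^2_{l_2},q^3_{l_3}\}$, and $3M$ sites give $M^3$ sets.
\end{example}

These sites are not in general position; the proof of Proposition~\ref{prop:ladder} shows that the sets $N(x)$ survive perturbation. The offsets $\frac14$ and $\frac L4$ serve this purpose: they keep $x$ away from the kinks of the absolute values, so that each nearest site has a single active index.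

\subsection{Ladders}

\begin{definition}\label{def:ladder}
Let $A\subset\mathbb{R}^{D}$ be a $D$-polytope. A \emph{ladder of length $k$} in $A$ consists of edges $\varepsilon_i=[\nu_i-w_i,\nu_i+w_i]$ of $A$, $1\le i\le k$, and a linear subspace $V_0$, such that $w_1,\dots,w_k$ are linearly independent, $\mathbb{R}^{D}=V_0\oplus\operatorname{span}(w_1,\dots,w_k)$, and
\[
\nu_i-\nu_1\in V_0\oplus\operatorname{span}(w_1,\dots,w_{i-1})\qquad(2\le i\le k).
\]
\end{definition}

The notion does not change when $A$ is translated. In Example~\ref{ex:four} the directions are $e_1,e_2,e_4$, the space $V_0$ is spanned by $e_3$, and $\nu_2-\nu_1=-2e_3$, $\nu_3-\nu_1=e_2-e_3$. A ladder in dimension $D\ge2$ has length at most $D-1$: for $k=D$ we would have $V_0=0$, so $\nu_2$ would lie on the line through $\varepsilon_1$, hence in $\varepsilon_1$, but two different edges share at most an endpoint.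

\begin{proposition}\label{prop:ladder}
Let $A\subset\mathbb{R}^d$ be a $d$-polytope with $0\in\operatorname{int}A$ and a ladder of length $k$, and let $B$ be its polar. For every $n\ge k$ there is a nonempty open set of configurations of $n$ sites with $|\mathcal N|\ge\lfloor n/k\rfloor^k$. In particular there are $n$-point sets in general position whose diagrams have complexity $\Omega(n^k)$.
\end{proposition}

\begin{proof}
Let $M=\lfloor n/k\rfloor$, $\xi_i(x)=w_i\cdot x$ and $Y=\{x:v\cdot x=0\text{ for all }v\in V_0\}$. The space $Y$ has dimension $k$, and a point of $Y$ with $\xi_1=\dots=\xi_k=0$ is orthogonal to $V_0\oplus\operatorname{span}(w_i)=\mathbb{R}^d$. So $\xi_1,\dots,\xi_k$ are linear coordinates on $Y$. The ladder condition provides constants $\mu_{ij}$ with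
\begin{equation}\label{eq:tri}
(\nu_i-\nu_1)\cdot x=\sum_{j<i}\mu_{ij}\,\xi_j(x)\qquad(x\in Y).
\end{equation}
Let $\mu$ be an upper bound for all $|\mu_{ij}|$, let $L=8k(\mu+1)(M+1)+1$, and let $\eta_i=L^i$ be the scale of family $i$.

\emph{The sites.} The edge $\varepsilon_i$ is the set of maximizers on $A$ of some linear functional, whose maximum is positive because $0\in\operatorname{int}A$. Scaling gives $z_i$ with $a\cdot z_i=1$ at both endpoints of $\varepsilon_i$ and $a\cdot z_i\le1-\gamma$ at all other vertices $a$ of $A$, with one $\gamma>0$ for all $i$. Then $\nu_i\cdot z_i=1$ and $w_i\cdot z_i=0$, so $\nu_i$ and $w_i$ are linearly independent, and for $1\le l\le M$ there is $s_{i,l}$ with $w_i\cdot s_{i,l}=l\eta_i$ and $\nu_i\cdot s_{i,l}=\eta_i/4$. Put $q^i_l=-Rz_i+s_{i,l}$. Let $x$ range over a fixed ball. In $\rho_B(q^i_l,x)=\max_a a\cdot(x-q^i_l)$, the vertices $a\notin\varepsilon_i$ give at most $R(1-\gamma)+O(1)$ as $R\to\infty$, while $a=\nu_i\pm w_i$ gives $R+\nu_i\cdot x-\eta_i/4\pm(\xi_i(x)-l\eta_i)$. So for large $R$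
\begin{equation}\label{eq:vee}
\rho_B(q^i_l,x)=R+\nu_i\cdot x-\tfrac{\eta_i}4+|\xi_i(x)-l\eta_i| .
\end{equation}
Sites of one family are distinct because $w_i\cdot q^i_l=l\eta_i$. The edges are distinct, so the $z_i$ are distinct, and sites of different families are distinct for large $R$.

\emph{The points.} Given $(l_1,\dots,l_k)\in\{1,\dots,M\}^k$, define $x\in Y$ by the recursion
\[
\xi_i=l_i\eta_i+\tfrac{\eta_i}4-\sum_{j<i}\mu_{ij}\xi_j .
\]
These $M^k$ points do not depend on $R$; the fixed ball is chosen to contain them in its interior. Suppose that $|\xi_j|\le(M+1)\eta_j$ for $j<i$. Then $|\sum_{j<i}\mu_{ij}\xi_j|\le k\mu(M+1)L^{i-1}<\eta_i/8$, so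
\[
\xi_i-l_i\eta_i\in\big(\tfrac18\eta_i,\tfrac38\eta_i\big),
\]
and $|\xi_i|\le(M+1)\eta_i$, which continues the induction. For $l\ne l_i$ we get $|\xi_i-l\eta_i|\ge\frac58\eta_i$, so by \eqref{eq:vee} the site $q^i_{l_i}$ is the unique nearest one in family $i$. By \eqref{eq:vee}, \eqref{eq:tri} and the recursion,
\[
\rho_B(q^i_{l_i},x)-R-\nu_1\cdot x=\sum_{j<i}\mu_{ij}\xi_j-\tfrac{\eta_i}4+(\xi_i-l_i\eta_i)=0
\]
for every $i$. The remaining $n-kM$ sites are placed so far away that they are not nearest at any of these points. Then $N(x)=\{q^1_{l_1},\dots,q^k_{l_k}\}$.

\emph{Perturbation.} At $x$ the only vertex of $A$ that is active for $q^i_{l_i}$ is $a^{(i)}=\nu_i+w_i$, because $\xi_i-l_i\eta_i>0$. So $N(x)$ is certified by the $k-1$ equations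
\[
a^{(i)}\cdot(x-q^i_{l_i})=a^{(1)}\cdot(x-q^1_{l_1})\qquad(2\le i\le k)
\]
and finitely many strict inequalities between continuous functions of $x$ and the sites. Move the sites, keep $\xi_1$ fixed, and solve the equations for $(\xi_2,\dots,\xi_k)$ with $x\in Y$. On $Y$ we have $(a^{(i)}-a^{(1)})\cdot x=\xi_i-\xi_1+\sum_{j<i}\mu_{ij}\xi_j$, so the system is triangular with diagonal entries $1$, and its solution depends continuously on the sites. For small moves the strict inequalities persist. Hence all $M^k$ sets survive on a neighborhood of the configuration, and this neighborhood contains configurations in general position by Lemma~\ref{lem:generic}.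
\end{proof}

\subsection{Polytopes with long ladders and few vertices}

One new dimension and two new vertices lengthen a ladder by one. The ladder condition costs nothing for the new edge, because $V_0$ and the old directions already span the old space.

\begin{lemma}\label{lem:ext}
Let $D\ge3$ and let $A\subset\mathbb{R}^{D}$ be a $D$-polytope with $m$ vertices and a ladder of length $k$. Then there is a $(D+1)$-polytope $A^+$ with at most $m+2$ vertices and a ladder of length $k+1$. If $A=-A$, there is such an $A^+=-A^+$ with at most $m+4$ vertices.
\end{lemma}

\begin{proof}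
Choose a facet $\Phi$ of $A$ and a point $b$ in its relative interior. For $j\le k$ let $h_j$ be an affine function whose maximum on $A$ is $1$ and is attained exactly on $\varepsilon_j$. The smallest face of $A$ that contains $b$ is $\Phi$, and $\dim\Phi=D-1\ge2$; this is the only use of $D\ge3$. So $b\notin\varepsilon_j$ and $h_j(b)<1$. In the symmetric case $-b$ lies in the relative interior of the facet $-\Phi$, so also $h_j(-b)<1$. Let $h_\Phi$ be an affine function with $h_\Phi\le1$ on $A$ and equality exactly on $\Phi$; in the symmetric case $0\in\operatorname{int}A$, and we take $h_\Phi$ linear. Choose $\nu$ with $h_\Phi(\nu)>1$ so close to $b$ that $h_j(\nu)<1$ for all $j$, and in the symmetric case also $h_j(-\nu)<1$.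

Let $e$ be the new coordinate direction and let $A^+$ be the convex hull of $A$ and $\nu\pm e$, and in the symmetric case also $-\nu\pm e$. Extend the functions to $\mathbb{R}^{D+1}$ so that they do not depend on the new coordinate. An affine function is maximized on a convex hull exactly on the hull of the generating points where it is largest. So $h_j$ is maximized on $A^+$ exactly on $\varepsilon_j$, and $h_\Phi$ exactly on $\varepsilon_{k+1}=[\nu-e,\nu+e]$; in the symmetric case note that $h_\Phi(-\nu)=-h_\Phi(\nu)<0$. All these segments are therefore edges of $A^+$. Put $\nu_{k+1}=\nu$, $w_{k+1}=e$ and keep $V_0$. Then $V_0\oplus\operatorname{span}(w_1,\dots,w_{k+1})=\mathbb{R}^{D+1}$ and $\nu_{k+1}-\nu_1\in\mathbb{R}^{D}=V_0\oplus\operatorname{span}(w_1,\dots,w_k)$.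
\end{proof}

In a simplex or a cross-polytope a rung of the ladder costs two dimensions; by Lemma~\ref{lem:ext} it costs one dimension but more vertices per dimension. The constructions mix the two kinds as the budget $f$ allows.

\begin{proposition}\label{prop:lower}
Let $d\ge3$.
\begin{itemize}
\item[(A)] For $f\ge d+1$ there is a $d$-polytope with at most $f$ vertices and a ladder of length $\min\{d-1,\lfloor f/2\rfloor\}$.
\item[(B)] For $f\ge2d$ and $g=\lfloor f/2\rfloor$ there is a $d$-polytope $A=-A$ with at most $f$ vertices and a ladder of length $\min\{d-1,\lceil g/2\rceil\}$.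
\end{itemize}
\end{proposition}

\begin{proof}
(A) Let $k=\min\{d-1,\lfloor f/2\rfloor\}$ and $s=d-k\ge1$. Any two vertices of a simplex span an edge.

Suppose first that $2k\ge d+1$, that is, $k\ge s+1$. Take a $(2s+1)$-simplex, group its $2s+2$ vertices in pairs $\nu_i\pm w_i$, $1\le i\le s+1$, and let $V_0$ be spanned by $\nu_i-\nu_1$, $2\le i\le s+1$. Every difference of two vertices is a combination of the $2s+1$ vectors $w_i$ and $\nu_i-\nu_1$, so these vectors span $\mathbb{R}^{2s+1}$ and form a basis. This is a ladder of length $s+1$. Since $2s+1\ge3$, Lemma~\ref{lem:ext} can be applied $k-s-1$ times. The result has dimension $2s+1+(k-s-1)=d$, at most $2s+2+2(k-s-1)=2k\le f$ vertices, and a ladder of length $k$.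

Suppose now that $2k\le d$. Then $k\ne d-1$, since $2d-2\le d$ fails for $d\ge3$. So $k=\lfloor f/2\rfloor$ and $d\ge2k\ge f-1\ge d$, which gives $2k=d$ and $f=d+1$. Take a $d$-simplex with vertices $\nu_i\pm w_i$, $1\le i\le k$, and $\omega$, and let $V_0$ be spanned by $\nu_i-\nu_1$, $2\le i\le k$, and $\omega-\nu_1$. Every difference of two vertices is a combination of the $2k=d$ vectors $w_i$, $\nu_i-\nu_1$, $\omega-\nu_1$, so they form a basis of $\mathbb{R}^d$, and we have a ladder of length $k$.

(B) Let $g'=\min\{g,2d-3\}$ and $d_0=2d-g'$. Both $g$ and $2d-3$ are at least $d$, so $3\le d_0\le d$. Start with the cross-polytope $\operatorname{conv}\{\pm u_1,\dots,\pm u_{d_0}\}$, where $u_1,\dots,u_{d_0}$ is a basis of $\mathbb{R}^{d_0}$; any two non-antipodal vertices span an edge. We find a ladder of length $k_0=\lceil d_0/2\rceil$.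

If $d_0=2k_0$, take the edges $[u_{2i-1},u_{2i}]$, $1\le i\le k_0$, and let $V_0$ be spanned by the midpoints. The vectors $2w_i=u_{2i}-u_{2i-1}$ and $2\nu_i=u_{2i}+u_{2i-1}$ form a basis, and $\nu_i-\nu_1\in V_0$.

If $d_0=2k_0-1$, then $k_0\ge2$, and there is one basis vector too few for disjoint pairs; we use $u_1$ with both signs. Take the edges $[u_1,u_2]$, $[-u_1,u_3]$ and $[u_{2i-2},u_{2i-1}]$ for $3\le i\le k_0$, and let $V_0$ be spanned by $\nu_i-\nu_1$, $2\le i\le k_0$. We must show that the $2k_0-1$ vectors $w_i$ and $\nu_i-\nu_1$ are independent. The vectors $2w_1=u_2-u_1$, $2w_2=u_3+u_1$ and $2(\nu_2-\nu_1)=u_3-2u_1-u_2$ form a basis of $U=\operatorname{span}(u_1,u_2,u_3)$, since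
\[
\det\begin{pmatrix}-1&1&0\\1&0&1\\-2&-1&1\end{pmatrix}=-4 .
\]
For $i\ge3$ we have $2w_i=u_{2i-1}-u_{2i-2}$ and $2(\nu_i-\nu_1)\equiv u_{2i-1}+u_{2i-2}$ modulo $U$, and different $i$ use disjoint pairs of basis vectors outside $U$. So these vectors are independent modulo $U$.

Apply the symmetric part of Lemma~\ref{lem:ext} exactly $g'-d$ times. The dimension becomes $d_0+g'-d=d$, the number of vertices is at most $2d_0+4(g'-d)=2g'\le f$, and the length of the ladder is
\[
\lceil d-g'/2\rceil+g'-d=g'-\lfloor g'/2\rfloor=\lceil g'/2\rceil=\min\{d-1,\lceil g/2\rceil\}.\qedhere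
\]
\end{proof}

\section{From faces to nodes}\label{sec:nodes}

From now on $B$ is arbitrary and $P$ is in general position. The arguments of this section and the next two are valid for $d\ge2$. Voronoi faces need not be convex and need not be bounded. We replace them by finitely many points, each determined by a bounded amount of data.

The \emph{refined faces} are the connected components of the sets on which $N(x)$ and all $A_p(x)$, $p\in N(x)$, are constant. Recall that a \emph{cell} of an arrangement of $\nu$ hyperplanes is a nonempty set on which each of the defining affine functions has a prescribed sign $-$, $0$ or $+$; the cells are convex, they partition the space, and there are at most $3^\nu$ of them. The data $N(x)$ and $A_p(x)$ are constant on the cells of the arrangement of the hyperplanes $a_i\cdot(x-p)=a_j\cdot(x-q)$, $i\ne j$, so there are finitely many refined faces.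

To gain compactness we cut the diagram with a large simplex. Fix affinely independent $b_0,\dots,b_d\in\mathbb{R}^d$ with the origin in the interior of their convex hull. For positive $\delta_0,\dots,\delta_d$ the set $\Delta=\{x:b_j\cdot x\le\delta_j,\ 0\le j\le d\}$ is a simplex. Let $\beta_j(x,t)=b_j\cdot x$, a functional on $\mathbb{R}^{d+1}$, and for $x\in\Delta$ let $J(x)=\{j:b_j\cdot x=\delta_j\}$. The \emph{type} of $x\in\Delta$ is the triple $\big(N(x),(A_p(x))_{p\in N(x)},J(x)\big)$.

\begin{lemma}\label{lem:simplex}
The offsets $\delta_j$ can be chosen so that $P\subset\operatorname{int}\Delta$, the interior of $\Delta$ meets every refined face, and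
\begin{itemize}
\item[(G3)] for every $x\in\Delta$ the functionals $\beta_j$, $j\in J(x)$, are linearly independent modulo $\bigoplus_{p\in N(x)}L_p(x)$.
\end{itemize}
\end{lemma}

\begin{proof}
Pick one point in each refined face. All offset vectors with large enough coordinates put these points and $P$ into $\operatorname{int}\Delta$; they form a nonempty open set. For each of the finitely many triples $(S,(A_p)_{p\in S},J)$ that admit a relation $\sum_{p\in S}\ell_p+\sum_{j\in J}\tau_j\beta_j=0$ with $\ell_p\in\operatorname{span}\{\alpha_i:i\in A_p\}$ and $\tau\ne0$, fix one such relation; this choice does not involve the offsets. If (G3) fails at $x$, evaluate the relation fixed for the type of $x$ at $\hat x$. By \eqref{eq:eval} this gives $\sum_p\ell_p(\bar p)+\sum_{j\in J}\tau_j\delta_j=0$, the equation of a hyperplane in the space of offsets. Choose offsets outside these finitely many hyperplanes.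
\end{proof}

Fix such a $\Delta$. For $x\in\Delta$ let $D_x\subseteq\mathbb{R}^{d+1}$ be the common kernel of the functionals $\alpha_i$ ($i\in A_p(x)$, $p\in N(x)$) and $\beta_j$ ($j\in J(x)$). It consists of the directions in which $\hat x$ can move without losing a contact. By (G2) and (G3),
\begin{equation}\label{eq:dim}
\dim D_x=d+1-\sum_{p\in N(x)}c_p(x)-|J(x)| .
\end{equation}
We call $x\in\Delta$ a \emph{node} if $D_x=0$. A node is determined by its type: $\hat x$ solves the system $\alpha_i(z)=\alpha_i(\bar p)$, $\beta_j(z)=\delta_j$, whose homogeneous version has only the solution $0$.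

\begin{lemma}\label{lem:nodes}
The numbers $|\mathcal N|$, the complexity of $\operatorname{Vor}_B(P)$ and the number of nodes satisfy
\[
|\mathcal N|\ \le\ \text{\rm complexity}\ \le\ C\cdot\#\{\text{\rm nodes}\}\ \le\ C'\,|\mathcal N| .
\]
Moreover at most $Cn^{s}$ nodes have $|N(x)|\le s$.
\end{lemma}

\begin{proof}
The first inequality holds because each $S\in\mathcal N$ gives a face. Given $N(x)$, which has at most $d+1$ elements, there are at most $2^{f(d+1)}2^{d+1}$ choices for the rest of the type. Since a node is determined by its type, this proves the last inequality, and also the last statement, as $P$ has at most $sn^s$ nonempty subsets of size at most $s$. For the middle inequality, each Voronoi face is a union of refined faces, so it suffices to bound the number of refined faces.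

\emph{Local structure.} Let $y\in\Delta$. Strict inequalities at $y$ persist in a small ball $U$ around $y$, so for $x\in U$ we have $N(x)\subseteq N(y)$ and $A_p(x)\subseteq A_p(y)$, and $b_j\cdot x<\delta_j$ for $j\notin J(y)$. Hence in $U$ the sets $N(x)$, $A_p(x)$ and the condition $x\in\operatorname{int}\Delta$ depend only on the order of the numbers $a_i\cdot(x-p)$ ($p\in N(y)$, $i\in A_p(y)$) and on the signs of $b_j\cdot x-\delta_j$ ($j\in J(y)$). The first list has at most $f$ entries, because the sets $A_p(y)$ are disjoint, and all entries equal $r(y)$ at $x=y$. Two consequences follow. First, the data are constant on the intersections with $U$ of the cells of an arrangement of at most $f^2+d+1$ hyperplanes through $y$. Second, if $(u,\tau)\in D_y$, then a translation by $\lambda u$ adds the same number $\lambda\tau$ to all entries of the first list and does not change the second, so the data are constant on segments in $U$ parallel to $u$.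

\emph{Each refined face leads to a node.} If $(u,\tau)\in D_x$, then $\tau=a_i\cdot u$ for any active $i$, so $(u,\tau)\ne0$ implies $u\ne0$. The space $D_x$ depends only on the type of $x$, so there are finitely many such spaces, and we can choose a linear functional $\psi$ on $\mathbb{R}^d$ that does not vanish identically on the projection of any nonzero $D_x$. Let $G$ be a refined face, $G'$ a connected component of the nonempty set $G\cap\operatorname{int}\Delta$, and let $y$ maximize $\psi$ on the compact set $\operatorname{cl}G'\subseteq\Delta$. Suppose $D_y\ne0$, and pick $(u,\tau)\in D_y$ with $\psi(u)>0$. Choose $\epsilon>0$ with $\epsilon|u|$ less than half the radius of $U$. For $x\in G'$ close to $y$ the segment $[x,x+\epsilon u]$ lies in $U$, so it has constant data and lies in $\operatorname{int}\Delta$; being connected, it lies in $G'$. Letting $x\to y$ gives $y+\epsilon u\in\operatorname{cl}G'$, against the choice of $y$. So $y$ is a node.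

\emph{Each node is used a bounded number of times.} If $y\in\operatorname{cl}G'$, then $G'$ meets $U$, hence meets one of the convex sets (cell)$\,\cap\,U$. This set has constant data and lies in $\operatorname{int}\Delta$, so $G'$ contains it. The sets $G'$ chosen for different refined faces are disjoint, so at most $3^{f^2+d+1}$ of them have $y$ in their closure.
\end{proof}

\section{An index formula for the Euler characteristic}\label{sec:index}

By Lemma~\ref{lem:nodes}, nodes with at most $d-1$ nearest sites are within the bound $O(n^{d-1})$ for trivial reasons. Nodes with $d$ or $d+1$ nearest sites cannot be counted by listing their sites. We bound them by the others through an Euler relation. The plain relation between face numbers has terms of both signs and unknown sizes, so we use a form in which the Euler characteristic is a sum of contributions of single points, and a convex corner never contributes a negative amount.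

\subsection{The combinatorial Euler characteristic}

An \emph{open polyhedron} is a nonempty solution set of finitely many affine equations and strict affine inequalities; it is convex and relatively open. A \emph{polyhedral set} is a finite union of open polyhedra. Every polyhedral set $X$ is a union of cells of some arrangement, and we put
\[
\chi_c(X)=\sum_{Q\text{ cell},\ Q\subseteq X}(-1)^{\dim Q}.
\]
The value does not depend on the arrangement. Indeed, a new hyperplane either leaves a $k$-dimensional cell whole, or cuts it into two cells of dimension $k$ and one of dimension $k-1$, and $2(-1)^k+(-1)^{k-1}=(-1)^k$; and any two arrangements have a common refinement. It follows that $\chi_c$ is additive on disjoint unions, and that $\chi_c(Q)=(-1)^{\dim Q}$ for an open polyhedron $Q$, which is a cell of the arrangement of its own defining hyperplanes. For example, a point has value $1$, while a closed half-line and a closed half-plane have value $0$.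

A \emph{compact polyhedron} is a finite union of polytopes. We use two textbook facts: a compact polyhedron $X$ has a finite triangulation by straight simplices, and the alternating count $\chi(X)=\sum_\sigma(-1)^{\dim\sigma}$ of the simplices is a homotopy invariant, equal to $1$ if $X$ is contractible. The relative interiors of the simplices partition $X$, so $\chi_c(X)=\chi(X)$.

Let $X$ be a compact polyhedron in an affine space with direction space $Z$. For $v\in X$ the \emph{tangent cone} $T_vX\subseteq Z$ is the closed cone such that $X$ and $v+T_vX$ coincide near $v$. For a linear functional $\psi$ on $Z$ the \emph{index} of $v$ is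
\[
\operatorname{ind}_\psi(X,v)=\chi_c\big(T_vX\cap\{\psi\le0\}\big).
\]
A closed convex cone is \emph{pointed} if it contains no line. For a pointed cone $K$ the functionals that are positive on $K\setminus0$ form a nonempty open set. A convex cone $T$ that contains a line $\mathbb{R}u$ is invariant under translations along it, since $T+T\subseteq T$.

\begin{lemma}\label{lem:local}
Let $T=T_vX$.
\begin{itemize}
\item[(a)] If $T+\mathbb{R}u=T$ and $\psi(u)\ne0$, then $\operatorname{ind}_\psi(X,v)=0$.
\item[(b)] If $T$ is convex and pointed, then $\operatorname{ind}_\psi(X,v)\in\{0,1\}$, and the index is $1$ if $\psi>0$ on $T\setminus0$.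
\item[(c)] If $T$ is a union of cells of an arrangement of $\nu$ hyperplanes of $Z$, then $|\operatorname{ind}_\psi(X,v)|\le3^{\nu+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\psi(u)>0$ and partition $T\cap\ker\psi$ into open polyhedra $Q_j$. Every point of $T$ is uniquely $z_0+\lambda u$ with $z_0\in T\cap\ker\psi$, and $\psi\le0$ means $\lambda\le0$. So $T\cap\{\psi\le0\}$ is partitioned into the sets $Q_j$ and $Q_j-(0,\infty)u$, whose dimensions differ by one. Their values cancel.

(b) The cone $T'=T\cap\{\psi\le0\}$ is closed, convex and pointed. If $T'=\{0\}$, which happens when $\psi>0$ on $T\setminus0$, the value is $1$. Otherwise take $\phi$ positive on $T'\setminus0$. Then $K=T'\cap\{\phi=1\}$ is a nonempty polytope, and $T'\setminus0$ is partitioned into the open cones over the relative interiors of the faces of $K$, each of one dimension more than the face. So $\chi_c(T'\setminus0)=-\chi(K)=-1$ and $\chi_c(T')=0$.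

(c) After $\ker\psi$ is added there are at most $3^{\nu+1}$ cells, each of value $\pm1$.
\end{proof}

\begin{lemma}[index formula]\label{lem:index}
A compact polyhedron $X$ has finitely many different tangent cones. For all $\psi$ outside finitely many hyperplanes of $Z^*$, the index vanishes at all but finitely many points and
\[
\chi(X)=\sum_{v\in X}\operatorname{ind}_\psi(X,v).
\]
\end{lemma}

\begin{proof}
Triangulate $X$. Let $v$ lie in the relative interior of the simplex $\sigma$. Near $v$, the set $X$ is the union of the closed simplices $\sigma'$ that contain $v$, and these are the simplices that have $\sigma$ as a face, since $\sigma\cap\sigma'$ is a face of $\sigma$ through $v$. The cone $T_v\sigma'$ consists of the directions in $\operatorname{aff}\sigma'$ along which the barycentric coordinates of the vertices outside $\sigma$ do not decrease. So $T_vX$ depends only on $\sigma$ and is invariant under translations parallel to $\operatorname{aff}\sigma$.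

Let $\psi$ be nonconstant on every edge of the triangulation; this excludes one hyperplane of $Z^*$ per edge. If $\dim\sigma\ge1$, then $T_vX$ is invariant along an edge of $\sigma$, and the index is $0$ by Lemma~\ref{lem:local}(a). Now let $v$ be a vertex of the triangulation. Then $T_vX$ is the disjoint union of $\{0\}$ and, for each simplex $\sigma'\ni v$ of dimension $k\ge1$, the open cone $\tau$ of positive combinations of the $k$ vectors $w-v$, where $w$ runs through the other vertices of $\sigma'$. On each of these vectors $\psi\ne0$. If $\psi<0$ on all of them, $\tau\cap\{\psi\le0\}=\tau$ contributes $(-1)^k$. If $\psi>0$ on all of them, the intersection is empty. If both signs occur, the parts $\tau\cap\{\psi<0\}$ and $\tau\cap\{\psi=0\}$ are open polyhedra of dimensions $k$ and $k-1$ and contribute $0$ together. Hence $\operatorname{ind}_\psi(X,v)$ is the sum of $(-1)^{\dim\sigma'}$ over the simplices $\sigma'$ whose $\psi$-highest vertex is $v$, the term $\sigma'=\{v\}$ coming from $\{0\}$. Every simplex has exactly one highest vertex, so the sum over $v$ is $\chi(X)$.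
\end{proof}

\begin{example}\label{ex:dart}
Let $X$ be the quadrilateral with consecutive vertices $(0,0)$, $(2,2)$, $(4,1)$, $(2,4)$, and let $\psi$ be the height. The convex corners $(0,0)$ and $(4,1)$ are local minima and have index $1$; the convex corner $(2,4)$ has index $0$. At the reflex corner $(2,2)$ the tangent cone is the plane without an open wedge that points downward, so $T\cap\{\psi\le0\}$ is a closed half-plane (value $0$) without the wedge (value $1$), and the index is $-1$. The sum is $1+1+0-1=1$. A second local minimum is paid for by a reflex corner; this is why convex corners can be counted by non-convex ones.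
\end{example}

\begin{lemma}[counting lemma]\label{lem:count}
Let $X$ be a contractible compact polyhedron and $E\subseteq X$ a finite set such that
\begin{itemize}
\item for $v\in E$ the cone $T_vX$ is a union of cells of an arrangement of at most $\nu$ hyperplanes of $Z$;
\item for $v\in X\setminus E$ the cone $T_vX$ is convex or invariant under translations along some line.
\end{itemize}
Then for every pointed closed convex cone $K\subseteq Z$, at most $1+3^{\nu+1}|E|$ points $v\in X\setminus E$ have $T_vX=K$.
\end{lemma}

\begin{proof}
For each of the finitely many tangent cones that are invariant along a line, choose one such line. In the nonempty open set of functionals positive on $K\setminus0$, choose $\psi$ nonzero on the chosen lines and outside the hyperplanes of Lemma~\ref{lem:index}. A point $v\notin E$ has a tangent cone that is invariant along a line, with index $0$, or convex and pointed, with index $0$ or $1$; if $T_vX=K$, the index is $1$. Points of $E$ have index at least $-3^{\nu+1}$. So $1=\chi(X)\ge\#\{v\notin E:T_vX=K\}-3^{\nu+1}|E|$.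
\end{proof}

\section{The upper bound $O(n^{d-1})$}\label{sec:upper}

\begin{proposition}\label{prop:upper}
For $d\ge2$, every $B$ with at most $f$ facets and every $P$ in general position, $\operatorname{Vor}_B(P)$ has complexity at most $Cn^{d-1}$.
\end{proposition}

\subsection{Four kinds of nodes}

At a node, \eqref{eq:dim} reads $\sum_{p\in N(x)}c_p(x)+|J(x)|=d+1$ with all $c_p(x)\ge1$. So each node is of exactly one of the following kinds.
\begin{itemize}
\item \emph{Low nodes}: $|N(x)|\le d-1$. Their set $V_{\mathrm{low}}$ has at most $Cn^{d-1}$ elements by Lemma~\ref{lem:nodes}.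
\item \emph{Full nodes}: $|N(x)|=d+1$, $J(x)=\emptyset$, all $c_p=1$.
\item \emph{Boundary nodes}: $|N(x)|=d$, $|J(x)|=1$, all $c_p=1$.
\item \emph{Ridge nodes}: $|N(x)|=d$, $J(x)=\emptyset$, one site has $c_p=2$ and the others have $c_q=1$.
\end{itemize}
If $c_q(x)=1$, then $A_q(x)=\{i_q\}$ is a singleton, because the $\alpha_i$ are pairwise non-parallel.

The polyhedra to which we apply Lemma~\ref{lem:count} are cut out of the region $H=\{(x,t):t\le r(x)\}$ below the lower envelope. The condition $t\le\rho_B(q,x)$ says $\max_i\alpha_i\big((x,t)-\bar q\big)\ge0$, so $H$ is an intersection of unions of closed half-spaces, and the intersection of $H$ with a polytope is a compact polyhedron. At a point $\hat x$ of the envelope this maximum is positive for $q\notin N(x)$; for $q\in N(x)$ it is $0$, attained exactly for $i\in A_q(x)$. Therefore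
\begin{equation}\label{eq:hypo}
T_{\hat x}H=\Big\{z:\ \max_{i\in A_q(x)}\alpha_i(z)\ge0\ \text{ for all }q\in N(x)\Big\}.
\end{equation}
A site with one active index contributes a half-space, and a site with several contributes a union of half-spaces. So $H$ has convex corners at full and boundary nodes, but not at ridge nodes. The ridge nodes are too many to be listed, and they need an argument of their own. Put $\nu=f+d+1$, the largest possible number of functionals $\alpha_i$ and $\beta_j$.

\begin{example}[the plane]\label{ex:plane}
Let $d=2$. At a ridge node $x$ with $c_p=2$, two facets of the polygon $B$ are active for $p$, so $x$ lies on the ray from $p$ in the direction of a vertex of $B$. The points of this ray to which $p$ is nearest form a segment that starts at $p$ (Step~1 below), and a second site with a new active facet ties only where the segment ends. So there is at most one ridge node per ray, and at most $fn$ in all. Next, consider the graph of $r$ over a side of the triangle $\Delta$. At a boundary node $r$ is the minimum of two affine functions, and the slope drops from one value to another; each value is determined by an active facet.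 Before the same drop can occur again, the slope must rise, and it rises only at a kink of a single function $\rho_B(p,\cdot)$, which is a low node. So the number of boundary nodes is at most $C(1+|V_{\mathrm{low}}|)$. This is the mechanism of Example~\ref{ex:dart}; the counting lemma replaces both arguments in higher dimension.
\end{example}

\subsection{Step 1: ridge nodes}

The idea is to restrict to a slice on which the non-convex condition in \eqref{eq:hypo} holds automatically. Let $K_B=\{z:\alpha_i(z)\le0\text{ for all }i\}=\{(u,\tau):\tau\ge h(u)\}$, so that the boundary of $\bar p+K_B$ is the graph of $\rho_B(p,\cdot)$. A face of $K_B$ is a set $F=\{z\in K_B:\alpha_i(z)=0\text{ for }i\in A\}$; there are at most $2^f$ faces. Let $A_F$ be the set of all $i$ with $\alpha_i=0$ on $F$, and $Z_F=\bigcap_{i\in A_F}\ker\alpha_i$. Then $F=K_B\cap Z_F$. If $z_0\in F$ has $\alpha_i(z_0)<0$ for all $i\notin A_F$ (add up one point of $F$ for each such $i$), then $F$ contains a neighborhood of $z_0$ in $Z_F$, so $\dim F=\dim Z_F$.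

Fix a site $p$ and a face $F$ of dimension $d-1$, that is, of codimension $2$. The annihilator of $Z_F$ is the $2$-dimensional space $L_F=\operatorname{span}\{\alpha_i:i\in A_F\}$. Let
\[
X_{p,F}=\{(x,t)\in\bar p+F:\ x\in\Delta,\ t\le r(x)\}.
\]
On $\bar p+F$ we have $t=\rho_B(p,x)\ge r(x)$. So $X_{p,F}$ consists of the points $\hat x\in\bar p+F$ with $x\in\Delta$ and $p\in N(x)$; it is a compact polyhedron in $\bar p+Z_F$.

\emph{$X_{p,F}$ is star-shaped about $\bar p$, hence contractible.} Let $\hat x\in X_{p,F}$ and $y=p+\lambda(x-p)$ with $0\le\lambda\le1$. The point $\bar p+\lambda(\hat x-\bar p)=(y,\lambda\rho_B(p,x))=(y,\rho_B(p,y))$ lies in $\bar p+F$ because $F$ is a cone, and $y\in\Delta$ because $p,x\in\Delta$. Since $h(x-y)=(1-\lambda)h(x-p)$, subadditivity gives for every site $q$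
\[
\rho_B(q,y)=h(y-q)\ge h(x-q)-h(x-y)\ge h(x-p)-(1-\lambda)h(x-p)=\rho_B(p,y).
\]
So $p\in N(y)$. Symmetry of $B$ is not needed.

\emph{Tangent cones.} Let $v=\hat x\in X=X_{p,F}$. Then $A_p(x)\supseteq A_F$. Near $\hat x-\bar p$, the face $F=K_B\cap Z_F$ is described by the inequalities with $i\in A_p(x)$. The condition of \eqref{eq:hypo} for $q=p$ holds on all of $Z_F$, since $\alpha_i=0$ there for $i\in A_F$. Hence $T_vX$ is the set of $z\in Z_F$ with
\[
\alpha_i(z)\le0\ \ (i\in A_p(x)),\qquad \max_{i\in A_q(x)}\alpha_i(z)\ge0\ \ (q\in N(x)\setminus\{p\}),\qquad \beta_j(z)\le0\ \ (j\in J(x)).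
\]
This is a union of cells of the arrangement in $Z_F$ formed by the kernels of those $\alpha_i,\beta_j$ that do not vanish identically on $Z_F$, at most $\nu$ hyperplanes. It is invariant under $D_x$, which lies in $Z_F$. So if $x$ is not a node, $T_vX$ is invariant along a line.

Let $x$ be a node that is not low. From $L_p(x)\supseteq L_F$ we get $c_p(x)\ge2$, so $x$ is a ridge node, $c_p(x)=2$ and $L_p(x)=L_F$. All $\alpha_i$ with $i\in A_p(x)$ vanish on $Z_F$, and $J(x)=\emptyset$, so
\[
T_vX=K_{F,I}:=\{z\in Z_F:\alpha_i(z)\ge0\ (i\in I)\},\qquad I=\{i_q:q\in N(x)\setminus\{p\}\}.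
\]
This cone is convex. It is pointed: a line in it would lie in the kernel of $L_p(x)$ and of all $\alpha_{i_q}$, that is, in $D_x=0$. And it depends only on $F$ and $I$, not on the sites; this is where the bound on the number of facets enters.

Lemma~\ref{lem:count}, with $E$ the set of $\hat x\in X$ for low nodes $x$, shows that the number of ridge nodes $x$ with $\hat x\in X_{p,F}$ and a given set $I$ is at most
\[
1+3^{\nu+1}\,\#\{y\in V_{\mathrm{low}}:p\in N(y)\}.
\]
Every ridge node $x$ is counted for some $(p,F,I)$. Indeed, let $p$ be its site with $c_p(x)=2$ and $F=\{z\in K_B:\alpha_i(z)=0,\ i\in A_p(x)\}$. The point $z_0=\hat x-\bar p$ lies in $F$ and has $\alpha_i(z_0)<0$ for $i\notin A_p(x)$, so $A_F=A_p(x)$ and $\dim F=d+1-c_p(x)=d-1$. There are at most $4^f$ pairs $(F,I)$, and a low node has at most $d-1$ nearest sites. Summation over $p,F,I$ gives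
\begin{equation}\label{eq:ridge}
\#\{\text{ridge nodes}\}\le4^f\big(n+3^{\nu+1}(d-1)|V_{\mathrm{low}}|\big).
\end{equation}

\subsection{Step 2: boundary nodes}

Fix a facet $\Delta_j=\{x\in\Delta:b_j\cdot x=\delta_j\}$ and let
\[
X=\{(x,t):x\in\Delta_j,\ -1\le t\le r(x)\},
\]
with direction space $Z_j=\ker\beta_j$. Since $r\ge0$, the set $X$ retracts vertically onto $\Delta_j\times\{-1\}$ and is contractible. At a point with $t<r(x)$, $X$ coincides locally with the convex set $\Delta_j\times[-1,\infty)$, so the tangent cone is convex. At $v=\hat x$ the condition $t\ge-1$ is strict, and $T_vX$ is the set of $z\in Z_j\cap T_{\hat x}H$ with $\beta_l(z)\le0$ for $l\in J(x)\setminus\{j\}$. This is a union of cells of an arrangement of at most $\nu$ hyperplanes of $Z_j$, and it is invariant under $D_x\subseteq Z_j$. A node $x\in\Delta_j$ that is not low has $J(x)\ne\emptyset$, so it is a boundary node with $J(x)=\{j\}$, and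
\[
T_vX=\{z\in Z_j:\alpha_i(z)\ge0\ (i\in I)\},\qquad I=\{i_q:q\in N(x)\}.
\]
This cone is convex, it is pointed because a line in it would lie in $D_x=0$, and it depends only on $j$ and $I$. Lemma~\ref{lem:count}, with $E$ given by the low nodes on $\Delta_j$, and summation over $j$ and $I$ give
\begin{equation}\label{eq:bdry}
\#\{\text{boundary nodes}\}\le(d+1)\,2^f\big(1+3^{\nu+1}|V_{\mathrm{low}}|\big).
\end{equation}

\subsection{Step 3: full nodes}

Let $X=\{(x,t):x\in\Delta,\ -1\le t\le r(x)\}\subset\mathbb{R}^{d+1}$, which retracts vertically onto $\Delta\times\{-1\}$. At points with $t<r(x)$ it coincides locally with $\Delta\times[-1,\infty)$, and the tangent cone is convex. At $v=\hat x$ the cone $T_vX$ is the set of $z\in T_{\hat x}H$ with $\beta_j(z)\le0$ for $j\in J(x)$; it is a union of cells of an arrangement of at most $\nu$ hyperplanes and is invariant under $D_x$. At full and boundary nodes all active sets are singletons, so the cone is an intersection of half-spaces and is convex. At a full node it is $\{z:\alpha_i(z)\ge0\ (i\in I)\}$ with $I=\{i_q:q\in N(x)\}$; it is pointed since $D_x=0$, and it depends only on $I$. Now $E$ is given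 by the low nodes and the ridge nodes, and Lemma~\ref{lem:count} yields
\begin{equation}\label{eq:full}
\#\{\text{full nodes}\}\le2^f\Big(1+3^{\nu+1}\big(|V_{\mathrm{low}}|+\#\{\text{ridge nodes}\}\big)\Big).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
By \eqref{eq:ridge}, \eqref{eq:bdry}, \eqref{eq:full} and $|V_{\mathrm{low}}|\le Cn^{d-1}$, the number of nodes is at most $C(n+n^{d-1})$, which is $O(n^{d-1})$ for $d\ge2$. Lemma~\ref{lem:nodes} transfers the bound to the complexity.
\end{proof}

\section{Upper bounds for few facets}\label{sec:few}

By Lemma~\ref{lem:nodes} the complexity is at most $C|\mathcal N|$, so it suffices to bound the number of sets $N(x)$. Both bounds forget the dimension $d$ and pass to a space with one coordinate per facet, or per pair of opposite facets.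

\subsection{General unit balls}

Send a site $p$ to the vector $(a_i\cdot p)_i\in\mathbb{R}^m$ and a pair $(x,t)$ to $y=(a_i\cdot x-t)_i$. Then $p\in x-tB$ if and only if $y_i\le a_i\cdot p$ for all $i$: homothets become orthants. For large $T$, the sum $\sum_iT^{y_i-a_i\cdot p}$ is governed by its largest exponent, and it is linear in the vector $(T^{-a_i\cdot p})_i$. So exponentiation turns orthants into half-spaces, and the sets $N(x)$ into faces of a polytope. McMullen's upper bound theorem states that a $D$-dimensional polytope with at most $n$ vertices has at most as many faces of each dimension as the cyclic $D$-polytope with $n$ vertices, which has $O_D(n^{\lfloor D/2\rfloor})$ faces; for $n\le D$ the count is $O_D(1)$.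

\begin{proposition}\label{prop:mcm}
If $B$ has $m\le f$ facets and $P$ is in general position, then $|\mathcal N|=O(n^{\lfloor m/2\rfloor})$.
\end{proposition}

\begin{proof}
Let $n\ge2$, $\kappa_{p,i}=a_i\cdot p$, and let $\epsilon_0$ be the least value of $|\kappa_{p,i}-\kappa_{q,i}|$ over all $i$ and $p\ne q$; by (G1), $\epsilon_0>0$. Let $S=N(x)$ and $y_i=a_i\cdot x-r(x)$. For $p\in S$ we have $y_i\le\kappa_{p,i}$ for all $i$, with equality exactly for $i\in A_p(x)\ne\emptyset$. For $q\notin S$ some $i$ has $y_i>\kappa_{q,i}$. We push the corner $y$ up as far as $S$ allows: let $y^*_i=\min_{p\in S}\kappa_{p,i}\ge y_i$, which depends only on $S$. By (G1) the minimum is attained at a unique site $p(i)\in S$. The sets $A^*_p=\{i:p(i)=p\}$, $p\in S$, partition $\{1,\dots,m\}$. They are nonempty: for $i\in A_p(x)$ we have $y_i=\kappa_{p,i}\ge y^*_i\ge y_i$, so $i\in A^*_p$. For $q\notin S$ some $i$ has $y^*_i>\kappa_{q,i}$, and then $y^*_i-\kappa_{q,i}\ge\epsilon_0$.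

For $T>1$ let $\omega_p=(T^{-\kappa_{p,i}})_{i\le m}\in\mathbb{R}^m$ and $\Pi=\operatorname{conv}\{\omega_p:p\in P\}$. We claim that for large $T$, each $S\in\mathcal N$ has a face of $\Pi$ (possibly $\Pi$ itself) that contains $\omega_p$ exactly for $p\in S$. For $\lambda\in\mathbb{R}^S$ consider the linear functional
\[
\phi_\lambda(\omega)=\sum_{i=1}^m\frac{\lambda_{p(i)}}{|A^*_{p(i)}|}\,T^{y^*_i}\,\omega_i ,\qquad\text{so that}\qquad
\phi_\lambda(\omega_p)=\sum_{p'\in S}\lambda_{p'}\,\frac1{|A^*_{p'}|}\sum_{i\in A^*_{p'}}T^{y^*_i-\kappa_{p,i}} .
\]
For $p\in S$ the exponent $y^*_i-\kappa_{p,i}$ is $0$ if $i\in A^*_p$ and at most $-\epsilon_0$ otherwise. So the $S\times S$ matrix of the map $\lambda\mapsto(\phi_\lambda(\omega_p))_{p\in S}$ has diagonal entries $1$ and other entries in $[0,T^{-\epsilon_0}]$; it tends to the identity. For large $T$ there is therefore $\lambda$ with all $\lambda_p>\frac12$ and $\phi_\lambda(\omega_p)=1$ for all $p\in S$. For $q\notin S$ all terms of $\phi_\lambda(\omega_q)$ are positive and one is at least $\frac1{2m}T^{\epsilon_0}$, which exceeds $1$ for large $T$. So $\phi_\lambda$ has minimum $1$ on $\Pi$, and the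 face where it is attained has the required property. One $T$ serves all of the finitely many $S$.

Different sets $S$ give different faces, and $\dim\Pi\le m$. The upper bound theorem gives $|\mathcal N|=O(n^{\lfloor m/2\rfloor})$.
\end{proof}

\subsection{Centrally symmetric unit balls}

A centrally symmetric $B$ has $2g_0$ facets with $d\le g_0\le g=\lfloor f/2\rfloor$. Index the normals by $\pm1,\dots,\pm g_0$ with $a_{-i}=-a_i$. The linear map $\mathcal J x=(a_1\cdot x,\dots,a_{g_0}\cdot x)$ is injective, and $\rho_B(p,x)=\|\mathcal Jx-\mathcal Jp\|_\infty$. So $\operatorname{Vor}_B(P)$ is a section of the $L_\infty$-diagram of $\mathcal J(P)$ in $\mathbb{R}^{g_0}$. We cannot apply (K2) to $\mathcal J(P)$ directly, because these points lie in a $d$-dimensional subspace and need not be in general position in $\mathbb{R}^{g_0}$. We show that each set $N(x)$ survives when they are perturbed.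

\begin{proposition}\label{prop:sym}
If $B=-B$ has $2g_0\le f$ facets and $P$ is in general position, then $|\mathcal N|=O(n^{\lceil g_0/2\rceil})$.
\end{proposition}

\begin{proof}
The points $x\in P$ give $n$ singletons. Let $x\notin P$, $t=r(x)>0$, $S=N(x)$, and let $\mathcal A$ be the disjoint union of the sets $A_p(x)$, $p\in S$.

\emph{$\mathcal A$ contains at most one pair $\{i,-i\}$.} If $i$ and $-i$ were active for the same site $p$, then $a_i\cdot(x-p)=t=-a_i\cdot(x-p)$ and $t=0$. So the two members of a pair belong to different sites. Suppose that $\pm i,\pm j\in\mathcal A$ with $j\ne\pm i$. Both $\alpha_i+\alpha_{-i}$ and $\alpha_j+\alpha_{-j}$ equal the functional $(u,\tau)\mapsto-2\tau$, so $\alpha_i+\alpha_{-i}-\alpha_j-\alpha_{-j}=0$. Group the terms by sites. By (G2) the partial sum of each site vanishes. But the partial sum of the site that owns $i$ is $\alpha_i$, $\alpha_i-\alpha_j$ or $\alpha_i-\alpha_{-j}$, and none of these is zero.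

\emph{Independence in $\mathbb{R}^{g_0+1}$.} For $1\le i\le g_0$ let $\tilde\alpha_{\pm i}(y,t)=\pm y_i-t$. The functionals $\tilde\alpha_k$, $k\in\mathcal A$, are linearly independent. If $\mathcal A$ contains no pair, they involve different coordinates $y_{|k|}$. If it contains one pair $\pm i$, then $\tilde\alpha_i,\tilde\alpha_{-i}$ form a basis of the span of $y_i$ and $t$, and each other index involves a coordinate of its own.

\emph{One active index per site.} Put $\pi_p=\mathcal Jp$. The inequality $\|y-\pi\|_\infty\le t$ says that $\tilde\alpha_k(y,t)\le\tilde\alpha_k(\pi,0)$ for all signed indices $k$. At $(\mathcal Jx,t)$ these inequalities hold for $\pi=\pi_p$, $p\in S$, with equality exactly for $k\in A_p(x)$, and for each $q\notin S$ one of them fails strictly. Pick $i_p\in A_p(x)$ for $p\in S$, and choose $\zeta\in\mathbb{R}^{g_0+1}$ with $\tilde\alpha_{i_p}(\zeta)=0$ for $p\in S$ and $\tilde\alpha_k(\zeta)=-1$ for the other $k\in\mathcal A$. Let $(y,t')=(\mathcal Jx,t)+\epsilon\zeta$ with small $\epsilon>0$. For $p\in S$ the equality for $k=i_p$ persists, the inequalities for the other $k\in A_p(x)$ become strict, and those for $k\notin A_p(x)$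 stay strict. The strict failures for $q\notin S$ persist too. So the $L_\infty$-nearest sites of $y$ are the $\pi_p$, $p\in S$, and this is certified by the equations $\tilde\alpha_{i_p}(y,t')=\tilde\alpha_{i_p}(\pi_p,0)$, $p\in S$, and by strict inequalities.

\emph{Perturbation.} The left-hand sides of the equations are independent, so the linear map $(y,t')\mapsto(\tilde\alpha_{i_p}(y,t'))_{p\in S}$ has a right inverse. When the points $\pi_p$ move slightly in $\mathbb{R}^{g_0}$, the equations keep a nearby solution and the strict inequalities persist. There are finitely many $S$, so for every sufficiently small perturbation of $\mathcal J(P)$ all of them are nearest-site sets of the $L_\infty$-diagram of the perturbed points. Choose the perturbed points in general position in $\mathbb{R}^{g_0}$. By (K2) in dimension $g_0\ge d\ge3$ we get $|\mathcal N|\le n+O(n^{\lceil g_0/2\rceil})$.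
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
For the upper bounds, Proposition~\ref{prop:upper} gives the exponent $d-1$. By Lemma~\ref{lem:nodes}, Proposition~\ref{prop:mcm} gives the exponent $\lfloor m/2\rfloor\le\lfloor f/2\rfloor$ in (A), and Proposition~\ref{prop:sym} gives $\lceil g_0/2\rceil\le\lceil g/2\rceil$ in (B). For the lower bounds, take the polytope $A$ of Proposition~\ref{prop:lower}. In (A) translate it so that $0\in\operatorname{int}A$; in (B) this holds already, since $A=-A$ is full-dimensional. Its polar $B$ has at most $f$ facets, is centrally symmetric in (B), and does not depend on $n$. Proposition~\ref{prop:ladder} gives complexity $\Omega(n^k)$, where $k$ is the length of the ladder.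
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound is Proposition~\ref{prop:upper}. If $f\ge2d-2$, then $f\ge d+1$ and $\lfloor f/2\rfloor\ge d-1$, so the ladder of Proposition~\ref{prop:lower}(A) has length $d-1$. If $f\ge4d-6$, then $f\ge2d$ and $g\ge2d-3$, so $\lceil g/2\rceil\ge d-1$ and the ladder of Proposition~\ref{prop:lower}(B) has length $d-1$. In both cases the polar $B$ constructed in the preceding proof attains $\Omega(n^{d-1})$ by Proposition~\ref{prop:ladder}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{union}
\emph{State of the Union (of Geometric Objects): A Review},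
\texttt{http://www.math.tau.ac.il/\textasciitilde michas/union.pdf}.

\end{thebibliography}
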